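\title{Norm-attaining operators on renormings of a Banach space and the Radon--Nikodym property}

\begin{abstract}
We prove that a real or complex Banach space $X$ has the Radon--Nikodym property if and only if, for every equivalent norm on $X$, the norm-attaining operators are dense in $L(X)$. If $X$ fails the Radon--Nikodym property, we construct an equivalent norm and a rank-one projection $P$ such that no operator in a ball around $I-2P$ attains its norm. We also show that the equivalent norms for which the norm-attaining operators are not dense are then dense among all equivalent norms.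
\end{abstract}

\section{Introduction}

Let $X\neq\{0\}$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, and let $L(X)$ be the space of bounded linear operators from $X$ to $X$. For an equivalent norm $N$ on $X$ write $\|T\|_N=\sup\{N(Tx):N(x)\le1\}$. The operator $T$ \emph{attains its norm} on $(X,N)$ if there is $x$ with $N(x)=1$ and $N(Tx)=\|T\|_N$, and $NA(X,N)$ denotes the set of such operators. The norms $\|\cdot\|_N$ are all equivalent, so the topology of $L(X)$ does not depend on $N$, whereas the set $NA(X,N)$ is defined through $N$.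

If $\dim X<\infty$, the unit sphere is compact and every operator attains its norm. In infinite dimensions this can fail: the diagonal operator on $\ell_2$ with entries $1-\frac1n$ has norm $1$ and strictly shortens every nonzero vector. Replacing its $n$-th entry by $1$, however, gives a norm-attaining operator at distance $\frac1n$. So the natural question is whether $NA(X,N)$ is \emph{dense} in $L(X)$.

For operators between two spaces the definitions are the same, and $X$ has \emph{property~A} (in the sense of Lindenstrauss) if, for every Banach space $Y$, the norm-attaining operators from $X$ to $Y$ are dense in the bounded operators from $X$ to $Y$. The isomorphic version of this property is the Radon--Nikodym property (RNP), recalled in Section~\ref{sec:prelim}.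

\begin{theorem}[Bourgain]\label{thm:bourgain}
A Banach space $X$ has the RNP if and only if every Banach space isomorphic to $X$ has property~A. In particular, if $X$ has the RNP, then $NA(X,N)$ is dense in $L(X)$ for every equivalent norm $N$ on $X$.
\end{theorem}

The following conjecture, posed in \cite{TFM}, asks whether the single range space $Y=X$ already detects the RNP.

\medskip
\noindent\textbf{Conjecture.} \emph{A Banach space $X$ has the RNP if and only if $NA(X,N)$ is dense in $L(X)$ for every equivalent norm $N$ on $X$.}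
\medskip

By Theorem~\ref{thm:bourgain} only one implication is in question: for $X$ without the RNP one has to find $N$ with $NA(X,N)$ not dense. In Theorem~\ref{thm:bourgain} the norm of the domain and the norm of the range can be chosen independently, while in $L(X)$ one norm must serve as both. The conjecture is known to hold when $X$ is isomorphic to $Z\oplus Z$ for some Banach space $Z$; such a decomposition leaves room for two different norms on two copies of $Z$ and supplies an operator from one copy to the other. For a general $X$ the operators that one can write down from the Hahn--Banach theorem alone are the scalar multiples of $I$ plus finite-rank operators, and a scalar multiple of $I$ attains its norm at every unit vector of every norm. This is a reason to doubt the conjecture. It is nevertheless true, and a rank-one perturbation of $I$ suffices.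

\begin{theorem}\label{thm:A}
If $X$ fails the RNP, there are an equivalent norm $N$ on $X$, a rank-one projection $P$ on $X$ and $\delta'>0$ such that no $S\in L(X)$ with $\|S-(I-2P)\|_N<\delta'$ attains its norm on $(X,N)$. Consequently, $X$ has the RNP if and only if $NA(X,N)$ is dense in $L(X)$ for every equivalent norm $N$ on $X$.
\end{theorem}

The norm in Theorem~\ref{thm:A} is built without regard to the given norm of $X$. With a different operator it can be taken close to any prescribed norm.

\begin{theorem}\label{thm:B}
Let $X$ fail the RNP, let $p$ be any equivalent norm on $X$ and let $\eta\in(0,1)$. There is an equivalent norm $N$ with $(1+\eta)^{-1}p\le N\le(1+\eta)p$ for which $NA(X,N)$ is not dense in $L(X)$. In fact, a ball around some operator $I+R$, with $R$ of rank one and $R^2=0$, misses $NA(X,N)$.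
\end{theorem}

\begin{corollary}\label{cor:C}
For a Banach space $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $X$ has the RNP;
\item[(b)] $NA(X,N)$ is dense in $L(X)$ for every equivalent norm $N$;
\item[(c)] for every equivalent norm $N$, every operator $I+R$ with $\operatorname{rank}R\le1$ lies in the closure of $NA(X,N)$;
\item[(d)] there are an equivalent norm $p$ and $\eta\in(0,1)$ such that $NA(X,N)$ is dense in $L(X)$ for every norm $N$ with $(1+\eta)^{-1}p\le N\le(1+\eta)p$.
\end{enumerate}
\end{corollary}

\begin{proof}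
Theorem~\ref{thm:bourgain} gives (a)$\Rightarrow$(b), and (b) contains both (c) and (d). If (a) fails, then (c) fails by Theorem~\ref{thm:A} with $R=-2P$, and (d) fails by Theorem~\ref{thm:B}.
\end{proof}

Rank one in (c) is optimal, since $I$ lies in $NA(X,N)$ for every $X$ and $N$. The corollary also gives a dichotomy: either $NA(X,N)$ is dense for all equivalent norms $N$, which happens exactly when $X$ has the RNP, or the norms for which it is not dense are themselves dense among all equivalent norms, in the sense of Theorem~\ref{thm:B}.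

The idea is to place the two norms not on two copies of a subspace but in two \emph{directions} of the same space. Write $X=Y\oplus\mathbb K\oplus\mathbb K$. Near the direction $(0,1,0)$ the unit ball of $N$ has a flat face that is a copy of a set $C\subseteq Y$ all of whose slices are large; near the direction $(0,0,1)$ it agrees with the ball of a norm $q$ that rules out large sets of almost maximizing points. The reflection $(y,s,t)\mapsto(y,t,s)$ carries the first direction to the second and leaves $y$ unchanged. Section~\ref{sec:c0} shows the mechanism for two norms on $c_0$. Section~\ref{sec:thick} finds the set $C$ in any space without the RNP, Section~\ref{sec:criterion} gives a criterion for non-attainment in a single norm, and Sections~\ref{sec:A} and~\ref{sec:B} verify the criterion for the operators of Theorems~\ref{thm:A} and~\ref{thm:B}.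

\section{Preliminaries}\label{sec:prelim}

\subsection*{Convexity}
For a norm $q$ we write $B_q=\{u:q(u)\le1\}$. A set is \emph{absolutely convex} if it is convex and invariant under multiplication by scalars of modulus at most $1$; $\operatorname{co}$ and $\overline{\operatorname{co}}$ denote the convex hull and its closure. For a nonempty bounded set $C\subseteq X$, $f\in X^*$ and $\alpha>0$, the \emph{slice} of $C$ is the nonempty set
\[
S(C,f,\alpha)=\{c\in C:\operatorname{Re}f(c)>\sup\nolimits_C\operatorname{Re}f-\alpha\}.
\]
If $A,K$ are nonempty and convex, then $\operatorname{co}(A\cup K)=\{(1-t)a+tk:a\in A,\ k\in K,\ t\in[0,1]\}$. A continuous convex function, such as $\operatorname{Re}f$ or $|f|$, has the same supremum on a set and on its closed convex hull. We use the Hahn--Banach theorem in two forms: for an equivalent norm $r$ and a point $u$ there is $v\in X^*$ with $|v|\le r$ and $v(u)=r(u)$; and for a nonempty closed convex set $A$ and $c\notin A$ there is $g\in X^*$ with $\operatorname{Re}g(c)>\sup_A\operatorname{Re}g$.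

\subsection*{The Radon--Nikodym property}
A Banach space $X$ has the RNP if for every finite measure space $(\Omega,\Sigma,\mu)$, every countably additive vector measure $G\colon\Sigma\to X$ of bounded variation that vanishes on $\mu$-null sets has the form $G(E)=\int_E g\,d\mu$ with $g$ Bochner integrable. For a complex space, the RNP and dentability refer to the underlying real space. We use the RNP only through the following standard facts \cite[Ch.~III and~V]{DU}, \cite{Bourgin}. Here $B(x,\epsilon)$ is the open ball.
\begin{enumerate}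
\item[(F1)] (Rieffel, Maynard, Huff, Davis--Phelps) A space has the RNP if and only if each nonempty bounded subset $D$ is \emph{dentable}: for every $\epsilon>0$ there is $x\in D$ with $x\notin\overline{\operatorname{co}}(D\setminus B(x,\epsilon))$.
\item[(F2)] A space has the RNP if and only if all its separable closed subspaces do.
\item[(F3)] The RNP is an isomorphic invariant and passes to finite direct sums. Hence, if $X$ fails the RNP, then $\dim X=\infty$ and every closed finite-codimensional subspace of $X$ fails the RNP.
\end{enumerate}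
For example, the unit ball $D$ of $c_0$ is not dentable: $x\in D$ is the midpoint of $x\pm(1-|x_n|)e_n\in D$, and these points are at distance at least $\frac12$ from $x$ when $n$ is large. So $c_0$ fails the RNP.

\subsection*{Quadratic sums of seminorms}
Let $(p_j)$ be a finite or infinite sequence of seminorms with $q^2=\sum_jp_j^2$ finite everywhere. Then $q$ is a seminorm, by the triangle inequality in $\ell_2$, and
\begin{equation}\label{eq:quad}
2q(u)^2+2q(u')^2-q(u+u')^2\ \ge\ \sum_j\big(p_j(u)-p_j(u')\big)^2 ,
\end{equation}
because $2p_j(u)^2+2p_j(u')^2-p_j(u+u')^2\ge2p_j(u)^2+2p_j(u')^2-(p_j(u)+p_j(u'))^2=(p_j(u)-p_j(u'))^2$. We use \eqref{eq:quad} as follows: if $q(u),q(u')\le M$ and $q(u+u')$ is almost $2M$, then each $p_j$ takes almost the same value at $u$ and at $u'$.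

\section{Two norms on $c_0$}\label{sec:c0}

Before asking one norm to do both jobs, we look at operators between two different norms on $c_0$. Let $\|\cdot\|$ be the supremum norm, let $d_k(y)=\sup_{n>k}|y_n|$ be the distance from $y$ to $\operatorname{span}\{e_1,\dots,e_k\}$, and put
\[
q(y)^2=\|y\|^2+\sum_{k\ge1}2^{-k}d_k(y)^2,\qquad\text{so that}\quad\|y\|\le q(y)\le\sqrt2\,\|y\| .
\]
The identity from $(c_0,\|\cdot\|)$ to $(c_0,q)$ has norm $\sqrt2$, since $q(e_1+\dots+e_n)^2=1+\sum_{k<n}2^{-k}\to2$. It does not attain its norm: $q(y)=\sqrt2$ with $\|y\|\le1$ would force $d_k(y)=1$ for all $k$, while $d_k(y)\to0$. This persists under perturbation.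

\begin{proposition}\label{prop:c0}
Let $S\in L(c_0)$ satisfy $\|Sy-y\|\le\delta\|y\|$ for all $y$, where $\delta<1$. Then $S$, as an operator from $(c_0,\|\cdot\|)$ to $(c_0,q)$, does not attain its norm.
\end{proposition}

\begin{proof}
Let $M=\sup\{q(Sy):\|y\|\le1\}$ and suppose that $\|x\|\le1$ and $q(Sx)=M$. Choose a functional $v$ with $|v|\le q$ and $v(Sx)=M$, and put $f=v\circ S$. Let $x^{(n)}=x+(1-x_n)e_n$ be $x$ with its $n$-th coordinate replaced by $1$, so $\|x^{(n)}\|=1$. Since $c_0^*=\ell_1$, we have $f(e_n)\to0$ and so $f(x^{(n)})\to f(x)=M$. Therefore $q(Sx^{(n)})\le M$, $q(Sx)=M$ and $q(Sx^{(n)}+Sx)\ge\operatorname{Re}f(x^{(n)})+M\to2M$. By \eqref{eq:quad}, $d_k(Sx^{(n)})\to d_k(Sx)$ as $n\to\infty$, for each fixed $k$. For $n>k$ we have $d_k(Sx^{(n)})\ge d_k(x^{(n)})-\delta=1-\delta$. Hence $d_k(Sx)\ge1-\delta>0$ for every $k$, which is impossible because $Sx\in c_0$.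
\end{proof}

The proof has three ingredients. On the domain side, the points of the ball that almost maximize $f$ do not stay near any finite-dimensional subspace. On the range side, $q$ forces the images of almost maximizing points to be about as close to $\operatorname{span}\{e_1,\dots,e_k\}$ as $Sx$ is, and this distance is small for large $k$. Finally, $S$ is close to the identity, which lets us compare the distance of a point with the distance of its image. The next section supplies the first ingredient in general.

\section{Sets with large slices}\label{sec:thick}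

A non-dentable set has slices of large diameter. This is not enough for us: the seminorms $d_k$ will only show that a slice lies close to a finite-dimensional subspace, and a bounded piece of such a subspace need not be small. It is, however, covered by finitely many small sets, and this is what must be excluded.

A nonempty bounded subset $C$ of a Banach space $Y$ is called \emph{$\epsilon$-thick} if no slice $S(C,f,\alpha)$, $f\in Y^*$, $\alpha>0$, is covered by finitely many sets of diameter less than $\epsilon$. If $C$ is $\epsilon$-thick and $t>0$, then $tC$ is $t\epsilon$-thick, because $S(tC,f,\alpha)=tS(C,f,\alpha/t)$. If $Y$ is a closed subspace of $X$, then $C$ is also $\epsilon$-thick in $X$, since functionals on $X$ restrict to $Y$ and covering sets may be intersected with $Y$. The unit ball of $c_0$ is $1$-thick: a slice containing $x$ contains the points $x^{(n)}$ of Section~\ref{sec:c0} for large $n$, and $\|x^{(n)}-x^{(m)}\|\to1$ as $n\ne m$ tend to infinity, so a set of diameter less than $1$ contains only finitely many of them.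

\begin{lemma}\label{lem:thick}
Let $Y$ fail the RNP. There are a separable closed subspace $Z\subseteq Y$, a number $\epsilon>0$ and a nonempty closed bounded absolutely convex set $C\subseteq Z$ that is $\epsilon$-thick in $Y$.
\end{lemma}

\begin{proof}
By (F2) and (F1) there are a nonempty bounded separable set $D\subseteq Y$ and $\epsilon>0$ with $x\in\overline{\operatorname{co}}(D\setminus B(x,\epsilon))$ for all $x\in D$. Let $Z$ be the closed linear span of $D$, which is separable, and let $C=\overline{\operatorname{co}}\{\theta d:|\theta|=1,\ d\in D\}\subseteq Z$, the closed absolutely convex hull of $D$.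

\emph{Step 1: every slice of $C$ has diameter at least $\epsilon$.} Let $f\in Y^*$, $\alpha>0$ and $\beta=\sup_C\operatorname{Re}f-\alpha$. Since $\sup_C\operatorname{Re}f=\sup\{\operatorname{Re}(\theta f)(d):|\theta|=1,\ d\in D\}$, there are $|\theta|=1$ and $x\in D$ with $\operatorname{Re}(\theta f)(x)>\beta$. The closed half-space $\{\operatorname{Re}(\theta f)\le\beta\}$ does not contain $x$, so it cannot contain $D\setminus B(x,\epsilon)$, whose closed convex hull contains $x$. Thus there is $x'\in D$ with $\|x-x'\|\ge\epsilon$ and $\operatorname{Re}(\theta f)(x')>\beta$. Both $\theta x$ and $\theta x'$ lie in $S(C,f,\alpha)$.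

\emph{Step 2: from a finite cover to one small set.} Suppose that a slice $S(C,f,\alpha)$ is covered by sets $A_1,\dots,A_n$ of diameter less than $\epsilon$, each of which meets $C$, and let $\epsilon_1<\epsilon$ be the largest of these diameters. The sets $K_i=\overline{\operatorname{co}}(A_i\cap C)$ are closed convex subsets of $C$ of diameter at most $\epsilon_1$. The set $C_0=C\setminus S(C,f,\alpha)$ is closed, convex and different from $C$ (it may be empty), and $C=C_0\cup\bigcup_iK_i$. Choose a minimal set $J\subseteq\{1,\dots,n\}$ with $C=\overline{\operatorname{co}}(C_0\cup\bigcup_{i\in J}K_i)$. Then $J\ne\emptyset$ because $C_0\neq C$. Fix $j\in J$ and put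
\[
K=K_j,\qquad A=\overline{\operatorname{co}}\Big(C_0\cup\bigcup_{i\in J\setminus\{j\}}K_i\Big).
\]
Then $C=\overline{\operatorname{co}}(A\cup K)$, and $A\subsetneq C$ by minimality. Also $A\ne\emptyset$, since otherwise $C=K$ would have diameter less than $\epsilon$, against Step~1.

\emph{Step 3: a slice close to $K$.} Separate a point of $C\setminus A$ from $A$: there is $g\in Y^*$ with $\sup_C\operatorname{Re}g>\sup_A\operatorname{Re}g=:\beta_A$. As $\sup_C\operatorname{Re}g$ is the larger of $\beta_A$ and $\beta_K:=\sup_K\operatorname{Re}g$, it equals $\beta_K$. Let $\tau\in(0,1)$ and consider the slice $U=S(C,g,\tau(\beta_K-\beta_A))$. A point $z=(1-t)a+tk$ with $a\in A$, $k\in K$, $t\in[0,1]$ satisfies $\operatorname{Re}g(z)\le\beta_K-(1-t)(\beta_K-\beta_A)$. So $z\in U$ forces $1-t<\tau$, and then $\|z-k\|=(1-t)\|a-k\|\le\tau\operatorname{diam}C$. Thus $U\cap\operatorname{co}(A\cup K)$ has diameter at most $\epsilon_1+2\tau\operatorname{diam}C$. This set is dense in $U$, because $\operatorname{co}(A\cup K)$ is dense in $C$ and $U$ is relatively open in $C$.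 Hence $\operatorname{diam}U\le\epsilon_1+2\tau\operatorname{diam}C<\epsilon$ for small $\tau$, which contradicts Step~1.
\end{proof}

The failure of the RNP enters the proofs of Theorems~\ref{thm:A} and~\ref{thm:B} only through this lemma, applied to a finite-codimensional subspace by means of (F3). The separability of $Z$ provides an increasing sequence of finite-dimensional subspaces $F_k=\operatorname{span}\{z_1,\dots,z_k\}$, with $(z_n)$ dense in $Z$, such that $\operatorname{dist}(c,F_k)\to0$ for every $c\in C$; they replace $\operatorname{span}\{e_1,\dots,e_k\}$.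

\section{A criterion for non-attainment in a single norm}\label{sec:criterion}

We now build one unit ball from two pieces: a cylinder $W$ over a thick set $C$, which plays the role of the domain ball, and the ball of a norm $q$ as in Section~\ref{sec:c0}, which plays the role of the range norm. The data are as follows.
\begin{itemize}
\item $X$ is a Banach space with norm $p$, and $C\subseteq X$ is a nonempty closed bounded absolutely convex set that is $\epsilon$-thick for $p$.
\item $G_1\subseteq G_2\subseteq\cdots$ are finite-dimensional subspaces of $X$, and the seminorms $d_k(u)=\operatorname{dist}_p(u,G_k)\le p(u)$ satisfy $d_k(c)\to0$ for each $c\in C$.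
\item $q$ is an equivalent norm of the form $q^2=q_0^2+\vartheta\sum_{k\ge1}2^{-k}d_k^2$, with $q_0$ a seminorm and $\vartheta>0$.
\item $a\in G_1$, $h>0$, and
\[
W=\{sa+c:\ |s|\le h,\ c\in C\},\qquad B=\overline{\operatorname{co}}(W\cup B_q).
\]
\end{itemize}

\begin{lemma}\label{lem:ball}
The set $W$ is closed, bounded and absolutely convex, and $B$ is the closed unit ball of an equivalent norm $N$. If $\beta\ge1$ and $q\le\beta$ on $W$, then $N\le q\le\beta N$ and $\|A\|_q\le\beta\|A\|_N$ for $A\in L(X)$. If $u\in X$ and $v\in X^*$ satisfy $|v|\le q$, $v(u)=q(u)$ and $|v|\le1$ on $W$, then $N(u)=q(u)$.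
\end{lemma}

\begin{proof}
The set $W$ is the sum of the compact set $\{sa:|s|\le h\}$ and the closed set $C$, both bounded and absolutely convex. Hence $B$ is closed and absolutely convex with $B_q\subseteq B\subseteq\beta B_q$, so its Minkowski functional $N$ is a norm with closed unit ball $B$ and $N\le q\le\beta N$. Then $q(Au)\le\beta N(Au)\le\beta\|A\|_NN(u)\le\beta\|A\|_Nq(u)$. In the last statement $|v|\le1$ on $W\cup B_q$, hence on $B$, so $q(u)=v(u)\le N(u)\le q(u)$.
\end{proof}

An operator $S$ behaves on $(X,N)$ like the operator of Proposition~\ref{prop:c0} if its norm is determined by $W$ alone, if it sends the relevant points of $W$ to a region where $N$ equals $q$, and if it is close to a multiple of the identity up to a finite-dimensional error that the $d_k$ do not see. These are the three hypotheses below.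

\begin{proposition}\label{prop:criterion}
Let $S\in L(X)$ and $M=\|S\|_N$. Assume:
\begin{enumerate}
\item[(H1)] $M_0:=\sup\{N(Su):u\in B_q\}<M$;
\item[(H2)] there is $\alpha_0>0$ such that $N(Sw)=q(Sw)$ whenever $w\in W$ and $N(Sw)>M-\alpha_0$;
\item[(H3)] there are $\lambda,\gamma>0$ with $4\gamma<\lambda\epsilon$ and $d_1(Sw-\lambda w)\le\gamma$ for all $w\in W$.
\end{enumerate}
Then $S$ does not attain its norm on $(X,N)$.
\end{proposition}

\begin{proof}
Suppose that $x\in B$ and $N(Sx)=M$. Choose $v\in X^*$ with $|v|\le N$ and $v(Sx)=M$, and put $f=v\circ S$. Then $|f|\le M$ on $B$, $f(x)=M$, and $|f|\le M_0<M$ on $B_q$ by (H1).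

\emph{Step 1: $x\in W$.} Write $x=\lim_nx_n$ with $x_n=(1-\tau_n)w_n+\tau_nb_n$, $w_n\in W$, $b_n\in B_q$, $\tau_n\in[0,1]$. Then $\operatorname{Re}f(x_n)\le M-\tau_n(M-M_0)$ and $\operatorname{Re}f(x_n)\to M$, so $\tau_n\to0$. Since $W$ and $B_q$ are bounded, $x_n-w_n=\tau_n(b_n-w_n)\to0$, so $w_n\to x$, and $W$ is closed. Write $x=s_0a+c_0$ with $c_0\in C$. In particular $\sup_W\operatorname{Re}f=M$.

\emph{Step 2: slices of $C$ lift to almost maximizing points of $W$.} Choose $s_1$ with $|s_1|=h$ and $s_1f(a)=h|f(a)|$. Since $f(sa+c)=sf(a)+f(c)$, we have $M=h|f(a)|+\sup_C\operatorname{Re}f$. Hence for $\alpha>0$ and $c\in S(C,f,\alpha)$ the point $w=s_1a+c\in W$ satisfies $\operatorname{Re}f(w)>M-\alpha$.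

\emph{Step 3: the seminorms $d_k$ almost agree at $Sw$ and $Sx$.} Let $0<\alpha\le\min\{\alpha_0,M\}$, and let $c$, $w$ be as in Step~2. Then $N(Sw)\ge\operatorname{Re}v(Sw)>M-\alpha_0$, so (H2) gives $q(Sw)=N(Sw)\le M$; it also gives $q(Sx)=N(Sx)=M$. This upper bound on $q(Sw)$ is the purpose of (H2): the inequality $N\le q$ goes the other way. Moreover $q(Sw+Sx)\ge N(Sw+Sx)\ge\operatorname{Re}v(Sw+Sx)>2M-\alpha>0$. By \eqref{eq:quad},
\begin{equation}\label{eq:dk}
\vartheta\,2^{-k}\big(d_k(Sw)-d_k(Sx)\big)^2\le4M^2-(2M-\alpha)^2\le4M\alpha\qquad(k\ge1).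
\end{equation}

\emph{Step 4: the slice lies near some $G_k$.} Fix $\tau>0$ with $4\gamma/\lambda+8\tau<\epsilon$. Choose first $k$ with $d_k(c_0)\le\tau$, and then $\alpha$ so small that \eqref{eq:dk} gives $|d_k(Sw)-d_k(Sx)|\le\lambda\tau$. As $a\in G_k$, we have $d_k(\lambda w)=\lambda d_k(c)$ and $d_k(\lambda x)=\lambda d_k(c_0)$. Using (H3) for $w$ and for $x$, together with $d_k\le d_1$,
\[
\lambda d_k(c)\le d_k(Sw)+\gamma\le d_k(Sx)+\lambda\tau+\gamma\le\lambda d_k(c_0)+\lambda\tau+2\gamma\le2\gamma+2\lambda\tau .
\]
So each $c\in S(C,f,\alpha)$ has a point $z\in G_k$ with $p(c-z)<2\gamma/\lambda+3\tau$, and $p(z)\le\sup_Cp+2\gamma/\lambda+3\tau=:\rho$. The set $\{z\in G_k:p(z)\le\rho\}$ is compact, so it is covered by finitely many $p$-balls of radius $\tau$. The balls with the same centers and radius $2\gamma/\lambda+4\tau$ cover $S(C,f,\alpha)$ and have diameter at most $4\gamma/\lambda+8\tau<\epsilon$. This contradicts the $\epsilon$-thickness of $C$.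
\end{proof}

In Proposition~\ref{prop:c0} we had $d_k(Sx)\to0$ directly. Here $Sx$ may lie outside the closure of $\bigcup_kG_k$ when $X$ is not separable, which is why (H3) is applied to $x$ as well.

\section{The reflection: proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $X$ fail the RNP. Since $\dim X=\infty$, there are vectors $u_1,u_2$ and functionals $u_1^*,u_2^*$ with $u_i^*(u_j)$ equal to $1$ for $i=j$ and $0$ otherwise. With $Y=\ker u_1^*\cap\ker u_2^*$ we identify $X$ isomorphically with $Y\oplus\mathbb K\oplus\mathbb K$, whose elements we write as $(y,s,t)$. By (F3), $(Y,\|\cdot\|)$ fails the RNP. Take $Z$, $C$, $\epsilon$ from Lemma~\ref{lem:thick}, scaled so that $\|c\|\le\frac14$ on $C$, and take $F_k\subseteq Z$ as at the end of Section~\ref{sec:thick}.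

\subsection*{The norm and the operator}
In the setting of Section~\ref{sec:criterion} let $p(y,s,t)^2=\|y\|^2+|s|^2+|t|^2$ and $G_k=F_k\oplus\mathbb K\oplus\mathbb K$, so that $d_k(y,s,t)=\operatorname{dist}(y,F_k)$. Identify $C$ with $C\times\{0\}\times\{0\}$. Let $q_0=p$, $\vartheta=1$, $a=(0,1,0)$, $h=2$. Thus
\[
q(y,s,t)^2=|s|^2+|t|^2+\|y\|^2+\sum_{k\ge1}2^{-k}\operatorname{dist}(y,F_k)^2,\qquad W=\{(c,s,0):c\in C,\ |s|\le2\},
\]
and $p\le q\le\sqrt2\,p$. For $c\in C$ we have $q(c,0,0)\le\sqrt2\,\|c\|\le\frac12$, so $q\le\frac52$ on $W$. Let $N$ be the norm with unit ball $B=\overline{\operatorname{co}}(W\cup B_q)$; see Figure~\ref{fig:ball}. Let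
\[
T(y,s,t)=(y,t,s),\qquad P(y,s,t)=\Big(0,\frac{s-t}2,\frac{t-s}2\Big).
\]
The range of $P$ is spanned by $(0,1,-1)$, which $P$ fixes, so $P$ is a rank-one projection, and $T=I-2P$. The norm $q$ is symmetric in $s$ and $t$, so $q(Tu)=q(u)$ for all $u$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\filldraw[fill=gray!15,thick] (2,0) -- (60:1) arc (60:120:1) -- (-2,0) -- (240:1) arc (240:300:1) -- cycle;
\draw[dashed] (0,0) circle (1);
\draw[->] (-2.6,0) -- (2.6,0) node[right] {$s$};
\draw[->] (0,-2.3) -- (0,2.4) node[above] {$t$};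
\draw[dotted,thick] (255.5:2.3) -- (75.5:2.3);
\draw[dotted,thick] (284.5:2.3) -- (104.5:2.3);
\draw[ultra thick] (-2,0) -- (2,0);
\fill (2,0) circle (1.5pt) node[below right] {$2a$};
\fill (0,2) circle (1.5pt);
\node[right] at (0.6,2) {$T(2a)$};
\end{tikzpicture}
\caption{The section of the unit ball $B$ of $N$ (shaded) by the plane $y=0$, for real scalars. It is the convex hull of the section of $B_q$ (dashed disk) and the section of $W$ (thick segment). Over each endpoint $\pm2a$ of the segment, $W$ contains a copy of $C$ in the directions of $Y$. In the dotted cone $|s|\le\frac14q$ the norms $N$ and $q$ agree, and the reflection $T$, which exchanges $s$ and $t$, maps $W$ into this cone.}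
\label{fig:ball}
\end{figure}

The height $2>1$ makes $T$ larger on $W$ than on $B_q$. The price is that adding $W$ enlarges the ball, and we must check that it does not do so near the $t$-axis, where $T$ sends $W$. This is where the smallness of $C$ is used.

\begin{lemma}\label{lem:coneA}
If $u=(y,s,t)$ and $|s|\le\frac14q(u)$, then $N(u)=q(u)$.
\end{lemma}

\begin{proof}
Let $u\ne0$. The function $r(y',t')=q(y',0,t')$ is an equivalent norm on $Y\oplus\mathbb K$, and $q(y',s',t')^2=|s'|^2+r(y',t')^2$. Choose $g\in(Y\oplus\mathbb K)^*$ with $|g|\le r$ and $g(y,t)=r(y,t)$, and set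
\[
v(y',s',t')=\frac{\bar s\,s'+r(y,t)\,g(y',t')}{q(u)} .
\]
Then $v(u)=(|s|^2+r(y,t)^2)/q(u)=q(u)$, and the Cauchy--Schwarz inequality applied to $|s||s'|+r(y,t)r(y',t')$ gives $|v|\le q$. For $(c,s',0)\in W$,
\[
|v(c,s',0)|\le\frac{|s|}{q(u)}\,|s'|+\frac{r(y,t)}{q(u)}\,r(c,0)\le\frac14\cdot2+\frac12=1 .
\]
Lemma~\ref{lem:ball} gives $N(u)=q(u)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\delta=\min\{\frac16,\frac\epsilon{11}\}$, let $S\in L(X)$ satisfy $\|S-T\|_q\le\delta$, and let $M=\|S\|_N$. We check the hypotheses of Proposition~\ref{prop:criterion}.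

(H1) We have $2a\in W\subseteq B$, and $N(T(2a))=N(0,0,2)=q(0,0,2)=2$ by Lemma~\ref{lem:coneA}. Hence $M\ge N(T(2a))-N((S-T)(2a))\ge2-\delta q(2a)=2-2\delta$. For $u\in B_q$ we have $N(Su)\le q(Su)\le q(Tu)+\delta\le1+\delta$. Finally $1+\delta<2-2\delta$ because $\delta<\frac13$.

(H2) holds for all $w=(c,s,0)\in W$, so any $\alpha_0$ will do. Indeed, $Tw=(c,0,s)$ has second coordinate $0$, so the second coordinate of $Sw$ is that of $(S-T)w$ and has modulus at most $q((S-T)w)\le\delta q(w)$. Also $q(Sw)\ge q(Tw)-\delta q(w)=(1-\delta)q(w)$. Since $\delta\le\frac15$, we have $\delta\le\frac14(1-\delta)$, and Lemma~\ref{lem:coneA} applies to $Sw$.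

(H3) Take $\lambda=1$ and $\gamma=\frac52\delta$, so $4\gamma=10\delta<\epsilon$. For $w\in W$ the vector $Tw-w=-2Pw$ lies in $G_1$, so $d_1(Sw-w)=d_1((S-T)w)\le q((S-T)w)\le\frac52\delta$.

Thus $S$ does not attain its norm on $(X,N)$. By Lemma~\ref{lem:ball} with $\beta=\frac52$, the condition $\|S-T\|_q\le\delta$ holds whenever $\|S-T\|_N<\delta':=\frac25\delta$. This proves the first statement. Together with Theorem~\ref{thm:bourgain} it gives the second.
\end{proof}

\begin{example}
Let $Y=c_0$, $C=\{y:\|y\|\le\frac14\}$ and $F_k=\operatorname{span}\{e_1,\dots,e_k\}$. On $W$, Lemma~\ref{lem:coneA} gives $N(T(c,s,0))^2=|s|^2+\|c\|^2+\sum_k2^{-k}\operatorname{dist}(c,F_k)^2$. This is less than $4+\frac1{16}+\frac1{16}=\frac{33}8$ because $\operatorname{dist}(c,F_k)\to0$, and it tends to $\frac{33}8$ along $s=2$, $c=\frac14(e_1+\dots+e_n)$. On $B_q$ we have $N(Tu)\le1$. So $\|T\|_N^2=\frac{33}8$, and on the face $2a+C$ the operator $T$ reproduces the identity of Section~\ref{sec:c0}. For $S=I$, by contrast, (H1) fails, since $(0,0,1)\in B_q$ and $N(0,0,1)=1=\|I\|_N$.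
\end{example}

\section{Norms close to a given norm: proof of Theorem~\ref{thm:B}}\label{sec:B}

Now $N$ must be within a factor $1+\eta$ of a prescribed norm $p$. The cylinder $W$ may therefore protrude from $B_q$ only by a small amount $\kappa$, and two features of Section~\ref{sec:A} are lost.

First, $p$ has no symmetry, so the reflection is no longer an isometry of $q$ and its size on $B_q$ cannot be controlled to within $\kappa$. We use instead $T=e^*(\cdot)e_2+\lambda I$, where $e^*$ is almost normed by $a$ and vanishes at $e_2$. The rank-one part sends the direction $a$ to the direction $e_2$, and its size on $B_q$ and on $W$ is read off from $e^*$. The term $\lambda I$, with $\lambda$ much smaller than $\kappa$, carries the component in $C$ along, as (H3) requires.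

Second, $p$ may be flat between $a$ and $e_2$. If $q(sa+te_2)=|s|+|t|$ and $(1+\kappa)a\in B$, then $N(e_2+\tau a)\le1+\frac\tau{1+\kappa}<q(e_2+\tau a)$ for every $\tau>0$, so $N\ne q$ at points arbitrarily close to $e_2$. We prevent this by adding the term $\eta|e^*|^2$ to $q^2$; by \eqref{eq:quad} it pushes the midpoint of $a$ and $e_2$ into the ball by a definite amount.

\subsection*{The norm}
Let $\kappa=\eta/64$ and $m=(1+\eta)^{-1/2}$, so $\frac1{\sqrt2}<m<1$. Fix $e^*\in X^*$ with $\sup_{B_p}|e^*|=1$ and put $Y=\ker e^*$, which fails the RNP by (F3). Take $Z$, $C$, $\epsilon$ from Lemma~\ref{lem:thick} for $(Y,p)$, scaled so that $p\le\kappa/2$ on $C$, and take $F_k\subseteq Z$ as before. Choose $e$ with $p(e)=1$ and $e^*(e)$ real, $e^*(e)\ge1-\frac\kappa4$, and choose $e_2\in Y$ with $p(e_2)=1$. Let $G_k=F_k+\operatorname{span}\{e,e_2\}$, $d_k=\operatorname{dist}_p(\cdot,G_k)$, and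
\[
q^2=p^2+\eta|e^*|^2+\eta\sum_{k\ge1}2^{-k}d_k^2 ,
\]
which has the form required in Section~\ref{sec:criterion} with $q_0^2=p^2+\eta|e^*|^2$ and $\vartheta=\eta$. Put $a=e/q(e)\in G_1$. We record:
\begin{enumerate}
\item[(Q1)] $p\le q\le\sqrt{1+2\eta}\,p\le(1+\eta)p$, since $|e^*|\le p$ and $d_k\le p$. Also $q\le\sqrt3\,p$, so $q\le\kappa$ on $C$.
\item[(Q2)] $q(e_2)=1$, since $e^*(e_2)=0$ and $e_2\in G_k$; and $q(a)=1$.
\item[(Q3)] $|e^*|\le mq$, since $q^2\ge p^2+\eta|e^*|^2\ge(1+\eta)|e^*|^2$.
\item[(Q4)] $e^*(a)\ge(1-\frac\kappa4)m\ge\frac12$, since $e\in G_k$ gives $q(e)^2=1+\eta\,e^*(e)^2\le1+\eta$.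
\end{enumerate}
Let $h=1+\kappa$, so $W=\{sa+c:|s|\le1+\kappa,\ c\in C\}$, and let $N$ be the norm with unit ball $B=\overline{\operatorname{co}}(W\cup B_q)$. On $W$ we have $q\le1+2\kappa\le2$. By Lemma~\ref{lem:ball} and (Q1), $N\le q\le(1+\eta)p$ and $N\ge q/(1+2\kappa)\ge p/(1+\eta)$, because $2\kappa\le\eta$. So $N$ is as close to $p$ as required.

\begin{lemma}\label{lem:coneB}
If $q(u)=1$ and $q(u-e_2)\le\kappa$, then $N(u)=1$. In particular $N(e_2)=1$.
\end{lemma}

\begin{proof}
Let $v\in X^*$ with $|v|\le q$ and $v(u)=1$. Choose $|\theta|=1$ with $v(\theta a)=|v(a)|=:\xi$. Since $\operatorname{Re}v(e_2)=1-\operatorname{Re}v(u-e_2)\ge1-\kappa$, we get $q(e_2+\theta a)\ge\operatorname{Re}v(e_2+\theta a)\ge1-\kappa+\xi$. On the other hand, \eqref{eq:quad} with the seminorm $\sqrt\eta\,|e^*|$, together with (Q2), (Q4) and $e^*(e_2)=0$, gives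
\[
q(e_2+\theta a)^2\le4-\eta\,e^*(a)^2\le4-\frac\eta4\le\Big(2-\frac\eta{16}\Big)^2=(2-4\kappa)^2 .
\]
Hence $\xi\le1-3\kappa$. For $sa+c\in W$, (Q1) gives $|v(sa+c)|\le(1+\kappa)(1-3\kappa)+\kappa=1-\kappa-3\kappa^2\le1$. Lemma~\ref{lem:ball} gives $N(u)=q(u)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\lambda=\kappa/64$ and $Tu=e^*(u)e_2+\lambda u$. Then $\lambda^{-1}T=I+R$ with $R=\lambda^{-1}e^*(\cdot)e_2$, which has rank one, and $R^2=0$ because $e^*(e_2)=0$. Let $\delta=\lambda\min\{1,\frac\epsilon9\}$ and $\mu=2(\lambda+\delta)\le4\lambda=\frac\kappa{16}$. Let $S\in L(X)$ satisfy $\|S-T\|_q\le\delta$, and let $M=\|S\|_N$. For $u\in X$,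
\begin{equation}\label{eq:S}
Su=e^*(u)e_2+g_u,\qquad g_u=\lambda u+(S-T)u,\qquad q(g_u)\le\tfrac\mu2\,q(u),
\end{equation}
so $q(g_w)\le\mu$ for $w\in W$. We check the hypotheses of Proposition~\ref{prop:criterion}.

(H1) Apply \eqref{eq:S} to $w=(1+\kappa)a\in W$. By $N(e_2)=1$, $N\le q$, (Q4) and $(1+\kappa)(1-\frac\kappa4)=1+\frac34\kappa-\frac14\kappa^2\ge1+\frac\kappa2$,
\begin{equation}\label{eq:M}
M\ge(1+\kappa)e^*(a)-\mu\ge m+\frac{m\kappa}2-\mu\ge m+\frac\kappa4-\mu .
\end{equation}
For $u\in B_q$, \eqref{eq:S}, (Q2) and (Q3) give $N(Su)\le q(Su)\le m+\frac\mu2$. Since $\frac32\mu\le\frac{3\kappa}{32}<\frac\kappa4$, we have $m+\frac\mu2<M$.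

(H2) Take $\alpha_0=\frac\kappa8$, and let $w\in W$ satisfy $N(Sw)>M-\frac\kappa8$. Put $\zeta=e^*(w)$. From $N(Sw)\le q(Sw)\le|\zeta|+\mu$ and \eqref{eq:M},
\[
|\zeta|\ge M-\frac\kappa8-\mu\ge m+\frac\kappa8-2\mu\ge m\ge\frac12 .
\]
So $u=\zeta^{-1}Sw=e_2+\zeta^{-1}g_w$ satisfies $q(u-e_2)\le2\mu<1$; in particular $u\neq0$ and $|q(u)-1|\le2\mu$. Therefore
\[
q\Big(\frac u{q(u)}-e_2\Big)\le q\Big(\frac u{q(u)}-u\Big)+q(u-e_2)=|1-q(u)|+q(u-e_2)\le4\mu\le\kappa .
\]
By Lemma~\ref{lem:coneB}, $N=q$ at $u/q(u)$, and by homogeneity $N(Sw)=q(Sw)$. Here the restriction on $w$ in (H2) is needed: for $w\in C$ we have $Tw=\lambda w$, which has no reason to point toward $e_2$.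

(H3) Take $\gamma=2\delta$, so $4\gamma=8\delta\le\frac89\lambda\epsilon<\lambda\epsilon$. For $w\in W$ the vector $Tw-\lambda w=e^*(w)e_2$ lies in $G_1$, so $d_1(Sw-\lambda w)=d_1((S-T)w)\le q((S-T)w)\le2\delta$.

Thus no $S$ with $\|S-T\|_q\le\delta$ attains its norm on $(X,N)$. Now let $\|S'-(I+R)\|_N<\frac\delta{2\lambda}$. By Lemma~\ref{lem:ball} with $\beta=2$, $\|\lambda S'-T\|_q\le2\lambda\|S'-(I+R)\|_N<\delta$, so $\lambda S'$ does not attain its norm, and neither does $S'$. Hence this ball around $I+R$ misses $NA(X,N)$.
\end{proof}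

\begin{thebibliography}{9}

\bibitem{Bourgin}
Bourgin, Lecture Notes in Mathematics (LNM) 993.

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{TFM}
\emph{M\'aster en Matem\'aticas y Aplicaciones},
\texttt{https://repositorio.uam.es/\allowbreak bitstream/\allowbreak handle/\allowbreak 10486/\allowbreak 682502/\allowbreak capel\_cuevas\_angela\_tfm.pdf?\allowbreak isAllowed=y\&sequence=1}.

\end{thebibliography}
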